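# Bondage numbers of digraphs and the bound $\Delta+1$

## 1. Domination and bondage in digraphs

Throughout, $G=(V,E)$ is a finite digraph without loops and without parallel arcs. Opposite arcs $(u,v)$ and $(v,u)$ may both be present. Loops would change nothing below: a vertex dominates itself anyway, so a loop affects neither the domination number nor the bondage number, and it is not counted in degrees.

**Definition (degrees).** If $(u,v)\in E$, we write $u\to v$ and call $u$ an in-neighbor of $v$ and $v$ an out-neighbor of $u$. The numbers of in-neighbors and out-neighbors of $v$ are $d^-(v)$ and $d^+(v)$. The degree is $d(v)=d^+(v)+d^-(v)$, and $\Delta(G)$ is the maximum degree.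

Example: in the directed cycle $C_n$ with $n\ge 3$ (arcs $i\to i+1$ modulo $n$) all in- and out-degrees are $1$, so $\Delta(C_n)=2$. An undirected graph is viewed as a digraph by replacing each edge by two opposite arcs, so a single edge becomes a digraph with $\Delta=2$.

**Definition (domination).** A vertex $u$ dominates $v$ if $u=v$ or $u\to v$. A set $D\subseteq V$ is dominating if every vertex is dominated by some vertex of $D$; with $N^+(D)$ for the set of out-neighbors of vertices of $D$, this says $V=D\cup N^+(D)$. The domination number $\gamma(G)$ is the least size of a dominating set.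

Example: in $C_3$ each vertex dominates itself and one other vertex, so $\gamma(C_3)=2$. In $C_4$ two opposite vertices dominate everything and one vertex does not, so $\gamma(C_4)=2$.

Deleting arcs never makes domination easier: if $E'\subseteq E''$, then $\gamma(G-E')\le\gamma(G-E'')$. If all arcs are deleted, only $V$ itself dominates. If $E\ne\emptyset$, say $u\to v$, then $V\setminus\{v\}$ dominates $G$, so $\gamma(G)<|V|$. Hence some deletion raises the domination number, and the following makes sense when $E\neq\emptyset$, which we always assume.

**Definition (bondage number).** $b(G)$ is the least size of a set $E'\subseteq E$ of arcs with $\gamma(G-E')>\gamma(G)$.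

Three examples, by hand.

- In $C_4$, deleting one arc leaves a directed path $1\to2\to3\to4$, and $\{1,3\}$ still dominates. Deleting the two arcs at one vertex leaves an isolated vertex and a directed path on three vertices, which needs two more, so the domination number becomes $3$. Hence $b(C_4)=2$.
- In $C_3$, as long as one arc $u\to v$ survives, $V\setminus\{v\}$ is a dominating set of size $2$. So all three arcs must go: $b(C_3)=3$, while $\Delta(C_3)=2$.
- In the complete digraph $K_n$ ($n\ge2$, all ordered pairs of distinct vertices) $\gamma=1$. To raise it, every vertex must lose an out-arc, and losing one each is enough. So $b(K_n)=n$, while $\Delta(K_n)=2(n-1)$.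

The cycle $C_3$ shows that $b$ can be $\Delta+1$. Carlson and Develin showed that this happens for infinitely many digraphs: if $G_n=K_n\times K_n$ is the Cartesian product (from $(u_1,u_2)$ there is an arc to each other vertex that agrees with it in exactly one coordinate), then $b(G_n)=\Delta(G_n)+1$ for $n\ge2$. They also showed that $b(G)\le\frac32\Delta(G)$ for every digraph $G$. Between these two stands their conjecture, as given in "The Bondage Numbers of Extended de Bruijn and Kautz Digraphs" (http://staff.ustc.edu.cn/~xujm/200615.pdf).

**Conjecture 1.2 (Carlson and Develin).** $b(G)\le\Delta(G)+1$ for any digraph $G$.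

In plain words: can we always spoil all smallest dominating sets by deleting at most one arc more than the number of arcs at a busiest vertex? The answer is no. We prove two theorems.

**Theorem 1.** Let $T$ be the digraph on $\mathbb Z_7$ with arcs $x\to x+1$, $x\to x+2$, $x\to x+4$. Then $\Delta(T)=6$, $\gamma(T)=3$ and $b(T)=8$.

**Theorem 2.** For every prime power $q\ge64$ there is a digraph $G_q$ with $d^+(v)=d^-(v)=q-1$ for all $v$ (so $\Delta(G_q)=2(q-1)$), without opposite arcs, with $\gamma(G_q)=2(q-1)$ and $b(G_q)=3(q-1)=\frac32\Delta(G_q)$.

Theorem 1 already refutes the conjecture, since $8>7$. Theorem 2 says that the general bound $\frac32\Delta$ is attained for infinitely many values of $\Delta$.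

## 2. Isolating a vertex and spoiling one of its in-neighbors

How would one try to prove an upper bound like $\Delta+1$? The natural start is to isolate a vertex $v$ by deleting its $d(v)\le\Delta$ arcs. Every dominating set must then contain $v$, and $v$ helps nobody else. So the new domination number is $1+\gamma(G-v)$, where $G-v$ has the vertex removed. Hence isolation alone fails exactly when $\gamma(G-v)\le\gamma(G)-1$: some set of $\gamma(G)-1$ vertices dominates everything except possibly $v$. No such set contains an in-neighbor of $v$, for otherwise it would dominate all of $G$. This suggests spending further arcs to force an in-neighbor $u$ of $v$ into the dominating set.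

**Lemma 0.** If $(u,v)\in E(G)$, then $b(G)\le d(v)+d^-(u)$.

**Proof.** Delete all arcs incident with $v$ and all arcs into $u$; these are at most $d(v)+d^-(u)$ arcs. Let $D$ dominate the resulting digraph. Since $u$ and $v$ have no in-arcs left, $u,v\in D$. Now consider $D\setminus\{v\}$ in $G$. The vertex $v$ is dominated by $u$. Every other vertex was dominated after the deletion by a vertex of $D$ other than $v$, because after the deletion $v$ dominates only itself. So $D\setminus\{v\}$ dominates $G$, and $\gamma(G)\le|D|-1$. As $D$ was arbitrary, the domination number increased. $\square$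

Lemma 0 gives the bound $b(G)\le\frac32\Delta(G)$. Indeed, some vertex $u$ has $d^+(u)\ge1$ and $d^-(u)\le d^+(u)$: otherwise $d^->d^+$ at every vertex with $d^+\ge1$, and $d^-\ge 0=d^+$ at the others, so $\sum d^->\sum d^+$, which is false because both sums equal $|E|$. For such a $u$ we have $d^-(u)\le\frac12 d(u)\le\frac12\Delta$. Choose any $v$ with $u\to v$ and apply Lemma 0.

The approach would give $\Delta+1$ if we could finish after isolating $v$ with one more arc. In a digraph with all in-degrees equal to $\Delta/2$, Lemma 0 instead pays $\Delta/2$ extra arcs. Can one always be thriftier? We now look at a digraph where one extra arc is not enough but two are, and then at digraphs where nothing cheaper than Lemma 0 works.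

## 3. A tournament on seven vertices and the Fano plane

In $T$ every vertex $x$ has out-neighbors $x+\{1,2,4\}$, so all in- and out-degrees are $3$ and $\Delta(T)=6$. (The nonzero squares modulo $7$ are $1,2,4$, and the other nonzero residues $3,5,6$ are their negatives. So of each two distinct vertices exactly one sends an arc to the other: this is the Paley tournament on $7$ vertices.) Lemma 0 gives $b(T)\le 6+3=9$; the conjecture would give $b(T)\le7$.

### 3.1. Undominated means contained in a line

The purpose here is to turn domination in $T$ into collinearity in a small projective plane.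

The vertices that dominate $w$ are $w$ itself and $w-1,w-2,w-4$, that is, $w+\{0,3,5,6\}$. So the vertices that do *not* dominate $w$ form the set
$$H_w=w+\{1,2,4\},\qquad w\notin H_w .$$
A set $D$ is dominating if and only if $D\not\subseteq H_w$ for every $w$.

The set $\{1,2,4\}$ is a perfect difference set modulo $7$: the differences $2-1=1$, $4-2=2$, $4-1=3$ and their negatives $6,5,4$ are all nonzero residues, each occurring exactly once. This has the following consequences.

- Two distinct points $x,y$ lie in exactly one $H_w$. For we need $x=w+a$, $y=w+c$ with $a,c\in\{1,2,4\}$ and $a-c=x-y$; this determines $(a,c)$, hence $w$.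
- Two distinct sets $H_w,H_{w'}$ meet in exactly one point. For $w+a=w'+c$ means $a-c=w'-w$, which determines $(a,c)$.
- Each point $x$ lies in exactly three of the sets: $w=x-1,x-2,x-4$.

So the seven sets $H_w$ are the lines of a Fano plane on $\mathbb Z_7$. For example $H_0=\{1,2,4\}$ and $H_1=\{2,3,5\}$ meet in $2$. From now on "line" means one of the $H_w$, and a triple is a $3$-element set of vertices.

A set $D$ is dominating if and only if it is not contained in a line. One or two points are always in a line. There are $\binom73=35$ triples, of which $7$ are lines. Hence $\gamma(T)=3$, and the dominating triples are exactly the $28$ non-collinear ones.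

Now delete a set $E'$ of arcs. Put $A_w=\{x:(x,w)\in E'\}$, $a_w=|A_w|\le3$ and $B_w=H_w\cup A_w\subseteq V\setminus\{w\}$. In $T-E'$ the vertices that do not dominate $w$ are exactly those of $B_w$. So $D$ fails to dominate $w$ if and only if $D\subseteq B_w$; we then say that $w$ *kills* $D$. Every set of at most three vertices extends to a triple, and collinear triples are never dominating, so
$$\gamma(T-E')>3\iff\text{every non-collinear triple is killed by some } w. \tag{1}$$

### 3.2. Seven deleted arcs leave a dominating triple

We show $b(T)\ge8$. Suppose that $\gamma(T-E')>3$ and $|E'|\le7$. Adding arcs to $E'$ keeps the inequality, so assume $\sum_w a_w=7$. First we count what each vertex can kill.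

- $a_w=0$: $B_w=H_w$ is a line, so $w$ kills no non-collinear triple.
- $a_w=1$, $A_w=\{x\}$: here $x$ is an in-neighbor of $w$, so $x\notin H_w$. The triples in $B_w=H_w\cup\{x\}$ are the line $H_w$ and the three triples $\{x,h,h'\}$ with $h,h'\in H_w$. The latter are non-collinear, because the line through $h,h'$ is $H_w\not\ni x$. So $w$ kills exactly $3$ triples. Of these, $3$ contain a given vertex $v$ if $v=x$, $2$ if $v\in H_w$, and none otherwise.
- $a_w=2$: $B_w=V\setminus\{w,z\}$, where $z$ is the third in-neighbor of $w$. The lines avoiding both $w$ and $z$ number $7-3-3+1=2$, so $w$ kills $\binom53-2=8$ triples. The two lines in $B_w$ meet in one point, so together they cover $3+3-1=5$ points, all of $B_w$. A point $v\in B_w$ lies in $\binom42=6$ triples of $B_w$, at least one of which is a line. So at most $5$ killed triples contain $v$.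
- $a_w=3$: $B_w=V\setminus\{w\}$, so $w$ kills exactly the non-collinear triples avoiding $w$.

The obvious attempt is to add up these numbers and find a total below $28$. This works as long as no $a_w$ equals $3$. It breaks down when some $a_w=3$: of the $\binom63=20$ triples avoiding $w$, exactly $7-3=4$ are lines, so $w$ kills $16$ triples, and with two more vertices having $a=2$ the count allows $16+8+8=32\ge28$. The way out is to count, in that case, only the triples which such a vertex cannot kill: those that contain it.

**Case 1: no $a_w=3$.** Let $j$ vertices have $a_w=2$; then $j\le3$, and $7-2j$ vertices have $a_w=1$. At most $8j+3(7-2j)=21+2j\le27$ triples are killed, fewer than $28$. This contradicts (1).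

**Case 2: exactly one vertex $v$ has $a_v=3$.** There are $\binom62=15$ triples containing $v$, of which $3$ are lines. The $12$ others must be killed by vertices other than $v$, which share the remaining $4$ arcs with each $a_w\le2$. If the arcs split as $2+2$, at most $5+5=10$ of the twelve are killed. If they split as $2+1+1$, at most $5+3+3=11$. If they split as $1+1+1+1$, a vertex $w$ kills three of the twelve only if $A_w=\{v\}$, that is, if the deleted arc into $w$ starts at $v$. Since $d^+(v)=3$, this happens for at most three of the four vertices $w$; the remaining one kills at most $2$. So at most $3+3+3+2=11$ are killed. In every case fewer than $12$, a contradiction.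

**Case 3: two vertices $u\ne v$ have $a_u=a_v=3$.** (Three such vertices would need nine arcs.) Of the five triples containing both $u$ and $v$, one is a line. The other four are killed by neither $u$ nor $v$, so they must be killed by the one further vertex $w$ with $a_w=1$. The triples it kills have the form $\{x,h,h'\}$ with $h,h'\in H_w$. If one of $u,v$ is $x$ and the other lies in $H_w$, two of them contain both; if $u,v\in H_w$, one does; otherwise none does. So at most two of the four are killed, a contradiction.

Hence $b(T)\ge8$.

### 3.3. Eight arcs that raise the domination number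

We now show $b(T)\le8$. Isolate $v$, at a cost of $6$ arcs. A triple without $v$ no longer dominates $v$, so look at $\{v,y,z\}$ non-collinear. As $v$ no longer helps, $\{v,y,z\}$ dominates if and only if $y,z$ dominate every $w\ne v$, that is, if and only if the line through $y,z$ is $H_v$. So exactly the three pairs inside $H_v$ survive. One further deleted arc $x\to w$ with $w\neq v$ adds a single point to the set $H_w$, which meets $H_v$ in one point; so it spoils at most one of the three pairs. But two arcs into one well-chosen vertex $u$ spoil all three at once: we want every vertex of $H_v$ to stop dominating $u$.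

Choose an arc $u\to v$. Delete the $3$ arcs into $v$, the $3$ arcs out of $v$, and the arcs to $u$ from the $3-1=2$ vertices of $H_v\setminus H_u$. These last arcs exist: since $u$ dominates $v$, we have $u\notin H_v$, so $x\in H_v\setminus H_u$ satisfies $x\ne u$, and $x\notin H_u$ means that $x$ dominates $u$, so $x\to u$. Eight arcs have been deleted. By (1) it suffices that no non-collinear triple $D$ dominates.

- If $v\notin D$, then $v$ is undominated, as it has no in-arcs.
- If $D=\{v,y,z\}$, let $H_w$ be the line through $y,z$; then $v\notin H_w$.
  - If $w\ne v$, then $w\notin D$, because $w\ne v$ and $w\notin H_w\ni y,z$. Neither $y$ nor $z$ dominates $w$, and $v$ has no out-arcs. So $w$ is undominated.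
  - If $w=v$, then $y,z\in H_v$. Since $u\notin H_v$ and $u\ne v$, we have $u\notin D$. The vertex $v$ has no out-arcs. A vertex of $H_v\cap H_u$ does not dominate $u$ even in $T$, and a vertex of $H_v\setminus H_u$ has lost its arc to $u$. So $u$ is undominated.

Hence $b(T)=8$. This proves Theorem 1, and Conjecture 1.2 is false: $b(T)=8>7=\Delta(T)+1$. $\blacksquare$

## 4. A digraph built from the lines that miss the origin

For Theorem 2 we need digraphs in which isolating a vertex and spoiling an in-neighbor completely, as in Lemma 0, is the cheapest way. As in $T$, the vertices dominated by one vertex will form a line of a plane; this time the plane is affine, over a large field, with one point removed.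

### 4.1. Points, lines and a matching

Let $q$ be a prime power. The affine plane $\mathbb F_q^2$ has $q^2$ points. Each line has $q$ points, each point is on $q+1$ lines, two distinct points lie on exactly one line, two distinct lines either meet in exactly one point or are parallel, and through a point off a line there is exactly one parallel to it. Let $O$ be the origin, $V=\mathbb F_q^2\setminus\{O\}$, and $\mathcal L$ the set of lines not through $O$. These are the lines $ax+by=1$ with $(a,b)\ne(0,0)$, so $|V|=|\mathcal L|=q^2-1$. Each point of $V$ is on $q$ lines of $\mathcal L$ (one of its $q+1$ lines passes through $O$). Each line of $\mathcal L$ has $q$ points, all in $V$.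

So the incidence graph between $V$ and $\mathcal L$ is a $q$-regular bipartite graph. By König's theorem, a regular bipartite graph of positive degree has a perfect matching. Hence there is a bijection $p\mapsto x_p$ from $V$ to $\mathcal L$ with $p\in x_p$ for all $p$. Fix one.

**Definition.** $G=G_q$ has vertex set $V$ and arcs $p\to p'$ whenever $p'\in x_p$ and $p'\ne p$.

Clearly $d^+(p)=q-1$. The in-neighbors of $p'$ correspond to the lines of $\mathcal L$ through $p'$ other than $x_{p'}$, so $d^-(p')=q-1$. There are no opposite arcs: if $p\ne p'$, $p'\in x_p$ and $p\in x_{p'}$, then $x_p$ and $x_{p'}$ both join $p$ and $p'$, so $x_p=x_{p'}$ and $p=p'$, a contradiction.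

**Example ($q=2$).** $V$ has three points, and $\mathcal L$ consists of the three pairs of them. The incidence graph is a hexagon, and either perfect matching makes $G_2$ a directed $3$-cycle. There $\gamma=2=2(q-1)$ and $b=3=3(q-1)$, as found in Section 1.

**Example ($q=3$).** Let $x_{(a,b)}$ be the line $ax+by=1$ if $ab=0$, and $-ax-by=1$ if $ab\neq0$. In $\mathbb F_3$ nonzero squares are $1$. So in the first case $a^2+b^2=1$, in the second $-a^2-b^2=-2=1$, and in both $(a,b)\in x_{(a,b)}$. This is a bijection, because negation permutes the pairs with $ab\ne0$. The vertex $(0,1)$ has $x_{(0,1)}:y=1$, so its out-neighbors are $(1,1)$ and $(2,1)$. The lines of $\mathcal L$ through $(0,1)$ are $y=1$, $x+y=1$ and $2x+y=1$. The last two are $x_{(2,2)}$ and $x_{(1,2)}$, so the in-neighbors of $(0,1)$ are $(2,2)$ and $(1,2)$.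

### 4.2. Covers and flags

We identify a set $D$ of vertices with the set of lines $\{x_p:p\in D\}$. Since $D\cup N^+(D)=\bigcup_{p\in D}x_p$, the set $D$ dominates $G$ if and only if the lines cover $V$. So $\gamma(G)$ is the least number of lines missing $O$ that cover all the other points.

**Definition (flags).** A *flag* is a pair $(L,p)$ with $p\in L\in\mathcal L$ and $L\ne x_p$. We say that it is *at* the point $p$ and has the line $L$.

A flag $(x_r,p)$ is the arc $r\to p$; this is a bijection between flags and arcs. If a set $F$ of flags is deleted, a point $p$ is dominated by $\mathcal D\subseteq\mathcal L$ if and only if some $L\in\mathcal D$ has $p\in L$ and $(L,p)\notin F$. The pair $(x_p,p)$ is never a flag, so it is never in $F$: a line $x_p$ always covers its own point $p$. In the example $q=3$, the flags at $(0,1)$ are those with lines $x+y=1$ and $2x+y=1$.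

### 4.3. At least $2q-2$ lines are needed

We show $\gamma(G)\ge2q-2$; this is the argument of Jamison and of Brouwer and Schrijver. We use the fact that
$$\sum_{x\in\mathbb F_q}x^i=0\qquad(0\le i\le q-2,\ 0^0=1).$$
For $i=0$ the sum is $q=0$ in $\mathbb F_q$. For $1\le i\le q-2$ let $g$ generate $\mathbb F_q^*$; substituting $gx$ for $x$ shows that the sum $s$ satisfies $g^is=s$, and $g^i\ne1$.

Let the lines $a_ix+b_iy=1$ $(1\le i\le N)$ cover $V$. The polynomial $f=\prod_{i=1}^N(1-a_ix-b_iy)$ vanishes on $V$ and $f(O)=1$, so $\sum_{(x,y)\in\mathbb F_q^2}f(x,y)=1$. If $N<2(q-1)$, each monomial $x^iy^j$ of $f$ has $i+j<2(q-1)$, so $i<q-1$ or $j<q-1$. Then $\sum_{x,y}x^iy^j=\big(\sum_xx^i\big)\big(\sum_yy^j\big)=0$. So $\sum f=0$, a contradiction. Hence $N\ge2q-2$.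

### 4.4. Axes, centers, and repairing a cover

Next we need many covers with $2q-2$ lines, so that it is hard to destroy them all.

**Definition (axes and centers).** An *axis* is one of the $q+1$ lines through $O$; each point of $V$ lies on exactly one axis. For an axis $\ell$ put $\ell^*=\ell\setminus\{O\}$, a set of $q-1$ points. The set of *centers* is $C(\ell)=\ell^*\cup\{\infty_\ell\}$, which has $q$ elements. Each $L\in\mathcal L$ has exactly one center $c_\ell(L)$: the point $L\cap\ell$ if $L$ meets $\ell$, and $\infty_\ell$ if $L\parallel\ell$.

For a point $y\in V\setminus\ell$ and $P\in C(\ell)$ there is a unique line $yP\in\mathcal L$ through $y$ with center $P$: the line joining $y$ and $P$ (it meets $\ell$ only in $P$, so it misses $O$), or the parallel to $\ell$ through $y$. The number of lines in $\mathcal L$ with center $P$ is $q$ if $P\in\ell^*$, and $q-1$ if $P=\infty_\ell$.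

In the example $q=3$ with $\ell$ the $x$-axis, $C(\ell)=\{(1,0),(2,0),\infty_\ell\}$. The point $y=(0,1)$ is joined to these centers by the lines $x+y=1$, $2x+y=1$ and $y=1$, respectively.

Choose an axis $\ell$ and a center $P$. All lines with center $P$ cover every point off $\ell$ (and $P$ itself if $P\in\ell^*$). Then add one line through each point of $\ell^*\setminus\{P\}$. In total we use $q+(q-2)$ or $(q-1)+(q-1)$ lines, that is, $2q-2$. The added lines can be chosen freely among those through the given points. This freedom is what allows us to repair the damage after a deletion. The next definitions measure damage and freedom.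

**Definition.** Let $F$ be a set of flags.

- A flag $(L,p)$ is *on the axis* $\ell$ if $p\in\ell$. The number of flags of $F$ on $\ell$ is $\tau_\ell$. Each point is on one axis, so $\sum_\ell\tau_\ell=|F|$.
- For $P\in C(\ell)$ put $Y_P=\{y\in V\setminus\ell:(yP,y)\in F\}$, the points off $\ell$ that lose their line with center $P$. (This depends on $\ell$; it will be clear which axis is meant.) Each flag $(L,y)\in F$ with $y\notin\ell$ is counted once, for $P=c_\ell(L)$, so $\sum_{P\in C(\ell)}|Y_P|=|F|-\tau_\ell$.
- For $y\in V\setminus\ell$ put $N_\ell(y)=\{p\in\ell^*:(yp,y)\notin F,\ (yp,p)\notin F\}$, the points $p$ for which the line $yp$ still covers both $y$ and $p$. For a set $S$ put $N_\ell(S)=\bigcup_{y\in S}N_\ell(y)$.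
- $a_y$ is the number of flags of $F$ at $y$. $\Lambda_y$ is the set of lines $L\in\mathcal L$ through $y$ with $(L,y)\notin F$, that is, the lines that still cover $y$. So $|\Lambda_y|=q-a_y$, $x_y\in\Lambda_y$ and $a_y\le q-1$.
- $o_y$ is the number of flags of $F$ with line $x_y$; $o_y\le q-1$.

In digraph terms $a_y$ and $o_y$ count the deleted arcs into and out of $y$. Example: let $q=3$, let $F$ consist of the single flag at $(0,1)$ with line $x+y=1$, and let $\ell$ be the $x$-axis. Then $\tau_\ell=0$, $Y_{(1,0)}=\{(0,1)\}$, $Y_{(2,0)}=Y_{\infty_\ell}=\emptyset$, and $N_\ell((0,1))=\{(2,0)\}$. Take $P=(1,0)$: the point $(0,1)$ is no longer covered by its line through $P$, but we may choose $2x+y=1$ as the line added for $(2,0)$, and $(0,1)$ is covered again. The lines $x=1$, $x+y=1$, $x+2y=1$, $2x+y=1$ still dominate.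

In general several points need repair at once, each needs its own point of $\ell^*$, and Hall's theorem decides whether this is possible. Recall Hall's theorem: for a finite family of finite sets $N(y)$, $y\in Y$, there are distinct representatives $\mu(y)\in N(y)$ if and only if $|\bigcup_{y\in S}N(y)|\ge|S|$ for all $S\subseteq Y$.

**Lemma 3.** If for some axis $\ell$ and some $P\in C(\ell)$ we have $|N_\ell(S)|\ge|S|$ for all $S\subseteq Y_P$, then $\gamma(G-F)\le2q-2$.

**Proof.** By Hall's theorem there is an injection $\mu:Y_P\to\ell^*$ with $\mu(y)\in N_\ell(y)$. If $P\in\ell^*$ and $y\in Y_P$, then $(yP,y)\in F$, so $P\notin N_\ell(y)$. Thus $\mu$ maps into $\ell^*\setminus\{P\}$. Let $\mathcal D$ consist of all lines of $\mathcal L$ with center $P$ and, for each $p\in\ell^*\setminus\{P\}$, one line $L_p\ni p$: take $L_p=yp$ if $p=\mu(y)$ for some $y$, and $L_p=x_p$ otherwise. Then $|\mathcal D|$ is at most $q+(q-2)$ if $P\in\ell^*$ and at most $(q-1)+(q-1)$ if $P=\infty_\ell$. We check that every point is dominated.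

- A point $y\notin\ell$ with $y\notin Y_P$ is dominated by $yP$.
- A point $y\in Y_P$ is dominated by $y\mu(y)=L_{\mu(y)}$, since $(y\mu(y),y)\notin F$.
- A point $p\in\ell^*\setminus\{P\}$ is dominated by $L_p$: if $p=\mu(y)$, then $(yp,p)\notin F$ because $p\in N_\ell(y)$, and if $L_p=x_p$, there is no flag to worry about.
- If $P\in\ell^*$, then $P$ is dominated by $x_P$, which meets $\ell$ in $P$ and so has center $P$. $\square$

With $F=\emptyset$ all $Y_P$ are empty, so $\gamma(G)\le2q-2$. Together with Section 4.3, $\gamma(G)=2q-2$. Lemma 0 gives $b(G)\le2(q-1)+(q-1)=3(q-1)$. What remains for Theorem 2 is the lower bound $b(G)\ge3(q-1)$ for $q\ge64$.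

### 4.5. What a single axis cannot see

A first attempt at the lower bound: if $|F|<q$, then for any axis some of the $q$ sets $Y_P$ is empty, and Lemma 3 applies trivially. So $b(G)\ge q$. To go on, use the repairs: if $|F|<3q$, some $Y_P$ has at most two points, and only one or two points need repair. But at an arbitrary axis this can fail, and the following deletion shows how.

Let $F_0$ be the set of the $2(q-1)$ flags at $v$ or with line $x_v$; deleting $F_0$ isolates $v$. Let $\ell\not\ni v$ be an axis. For $p\in\ell^*$, either $vp\ne x_v$ and $(vp,v)\in F_0$, or $vp=x_v$ and $(x_v,p)\in F_0$. So $N_\ell(v)=\emptyset$. If $P\in C(\ell)$ and $P\neq c_\ell(x_v)$, then $(vP,v)\in F_0$, so $v\in Y_P$, and the condition in Lemma 3 fails for $S=\{v\}$. This happens at all $q$ axes other than $Ov$ and at $q-1$ of the $q$ centers of each.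

Still, $F_0$ does not raise the domination number. At $\ell_0=Ov$, take any center $P\ne v$. If $y\notin\ell_0$, then $y\ne v$, and the line $yP$ has center $P\ne v=c_{\ell_0}(x_v)$, so it is not $x_v$. Hence $(yP,y)\notin F_0$ and $Y_P=\emptyset$. So we must use several axes together and find out where the flags are. Note also what $F_0$ looks like from an axis $\ell\ne Ov$: it has at most one flag on $\ell$, namely $(x_v,x_v\cap\ell)$. The proof below shows that any $F$ that raises $\gamma$ with at most $3q-4$ flags would have to look very much like $F_0$ plus about $q-2$ flags at one further point $u$, and that this is too few.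

## 5. Every set of $3q-4$ flags leaves a cover by $2q-2$ lines

Let $q\ge64$. Suppose $|F|\le3q-4$ and $\gamma(G-F)>2q-2$. There are $(q^2-1)(q-1)$ flags, so we can add flags to $F$ and assume
$$|F|=3q-4 .$$
By Lemma 3, for every axis $\ell$ and every $P\in C(\ell)$ there is a *violator*: a nonempty set $S\subseteq Y_P$ with $|N_\ell(S)|<|S|$. In particular $Y_P\neq\emptyset$ always. We derive a contradiction in six steps. Steps 1 to 3 show that flags pile up at very few points $w$, and that most axes carry a single flag, whose line is such an $x_w$. Steps 4 and 5 show that for one of these $w$ all $q-1$ flags with line $x_w$ are in $F$. Step 6 compares what is left of $F$ with the axis $Ow$.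

**Step 1: at each axis one or two points are nearly unrepairable.** The purpose is to extract from each axis a violator of size at most two. *Claim: for each axis $\ell$ one of the following holds.*

- (i) *Some $y\in V\setminus\ell$ has $N_\ell(y)=\emptyset$.*
- (ii) *There are $y\ne y'$ in $V\setminus\ell$ and a point $p$ with $N_\ell(y)=N_\ell(y')=\{p\}$.*

Since $\sum_{P\in C(\ell)}|Y_P|\le3q-4<3q$ and there are $q$ centers, some $|Y_P|\le2$. Take a violator $S\subseteq Y_P$. If $S=\{y\}$, then $N_\ell(y)=\emptyset$. If $S=\{y,y'\}$, then $|N_\ell(y)\cup N_\ell(y')|\le1$; so one of the two sets is empty, or both equal the same singleton. This proves the claim.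

In either case there is a point $y\notin\ell$ with $|N_\ell(y)|\le1$. For such a $y$, since $|\ell^*|=q-1$,
$$\text{for at least } q-2 \text{ points } p\in\ell^*:\quad (yp,y)\in F\ \text{ or }\ (yp,p)\in F . \tag{2}$$

**Step 2: two axes carry most of the flags.** The purpose is to show that the remaining axes carry about one flag each on average. *Claim: there are two axes such that the other $q-1$ axes, which we call generic, satisfy $\sum\tau_\ell\le q+3$.*

There are $q+1$ axes and $3q-4<3(q+1)$, so some axis $\ell$ has $\tau_\ell\le2$. By Step 1 there is $v\notin\ell$ satisfying (2). At most $2$ of the flags in (2) are of the form $(vp,p)$, as these are on $\ell$. So $a_v\ge q-4$.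

Now apply Step 1 to $\ell_0=Ov$: there is $u\notin\ell_0$ satisfying (2) for $\ell_0$. Leave out $p=v$. For at least $q-3$ points $p\in\ell_0^*\setminus\{v\}$ we get a flag $(up,u)$ or $(up,p)$ in $F$. These are distinct for distinct $p$, because the lines $up$ are distinct. They lie on $Ou$ or on $Ov$, and none is at $v$. Together with the $a_v$ flags at $v$,
$$\tau_{Ov}+\tau_{Ou}\ge(q-4)+(q-3)=2q-7 .$$
Here $Ou\ne Ov$. The other axes carry at most $3q-4-(2q-7)=q+3$ flags.

**Step 3: most axes carry exactly one flag, and its line is $x_w$ for a special $w$.** The special points are those with nearly all flags in $F$. Let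
$$W=\{y\in V:a_y\ge q-3\}.$$
Then $|W|\le3$, since $4(q-3)>3q-4$. For $y\in W$ we have $|\Lambda_y|\le3$. Call an axis *exceptional* if it is of one of these types:

- (e1) it is parallel to a line of $\Lambda_y$ for some $y\in W$;
- (e2) it passes through the common point of $x_y$ and $x_{y'}$ for some $y\ne y'$ in $W$.

There are at most $3\cdot3=9$ axes of type (e1) and at most $\binom32=3$ of type (e2), so at most $12$ exceptional axes.

*Claim: a non-exceptional axis $\ell$ has $\tau_\ell\ge1$; if $\tau_\ell=1$, its unique flag is $(x_w,p)$ with some $w\in W$.*

*Suppose $\tau_\ell=0$.* For $y\notin\ell$, the condition $(yp,p)\notin F$ in the definition of $N_\ell(y)$ always holds. So $N_\ell(y)$ is the set of the points $L\cap\ell$ with $L\in\Lambda_y$, $L\nparallel\ell$; distinct lines give distinct points. We use Step 1.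

In case (i), every line of $\Lambda_y$ is parallel to $\ell$. Only one line through $y$ is parallel to $\ell$ and $x_y\in\Lambda_y$, so $\Lambda_y=\{x_y\}$ and $x_y\parallel\ell$. Then $a_y=q-1$, so $y\in W$, and $\ell$ is of type (e1).

In case (ii), $\Lambda_y$ contains only $yp$ and possibly the parallel to $\ell$ through $y$. So $a_y\ge q-2$ and $y\in W$, and likewise $y'\in W$. If $\ell$ is not of type (e1), the parallel is not in $\Lambda_y$, so $x_y=yp$. Likewise $x_{y'}=y'p$. Then $p\in\ell$ is the common point of $x_y$ and $x_{y'}$, and $\ell$ is of type (e2).

So an axis with $\tau_\ell=0$ is exceptional.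

*Suppose $\tau_\ell=1$ with flag $(N,p_0)$, and $\ell$ is not exceptional.* For $y\notin\ell$ and $p\in\ell^*$ we have $(yp,p)\in F$ if and only if $yp=N$ (then $p=N\cap\ell=p_0$ automatically). So $N_\ell(y)$ is the set of the points $L\cap\ell$ with $L\in\Lambda_y\setminus\{N\}$, $L\nparallel\ell$.

In case (i), $\Lambda_y$ contains only $N$ and the parallel to $\ell$ at most. So $a_y\ge q-2$ and $y\in W$. As $\ell$ is not of type (e1), the parallel is not in $\Lambda_y$. Since $x_y\in\Lambda_y$, it follows that $\Lambda_y=\{N\}$ and $N=x_y$.

In case (ii), $\Lambda_y$ contains at most $N$, $yp$ and the parallel. So $a_y\ge q-3$ and $y\in W$; likewise $y'\in W$. As $\ell$ is not of type (e1), $\Lambda_y\subseteq\{N,yp\}$ and $\Lambda_{y'}\subseteq\{N,y'p\}$. If $N$ were neither $x_y$ nor $x_{y'}$, then $x_y=yp$ and $x_{y'}=y'p$, so $\ell$ would pass through their common point $p$ and be of type (e2), a contradiction. So $N=x_y$ or $N=x_{y'}$.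

This proves the claim.

Let $\mathcal T$ be the set of generic non-exceptional axes with $\tau_\ell=1$. Let $m$ be the number of generic non-exceptional axes; $m\ge(q-1)-12=q-13$. Each has $\tau_\ell\ge1$ and the total is at most $q+3$, so at most $q+3-m$ of them have $\tau_\ell\ge2$. Hence
$$|\mathcal T|\ge m-(q+3-m)=2m-q-3\ge q-29 .$$
For $\ell\in\mathcal T$ write its flag as $(x_{w(\ell)},p_\ell)$ with $w(\ell)\in W$. As $p\mapsto x_p$ is a bijection, $w(\ell)$ is well defined. We record some facts:

- $a_{p_\ell}=1$, since this is the only flag on $\ell$; in particular $p_\ell\notin W$;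
- the points $p_\ell$ are distinct for distinct $\ell$, as they lie on distinct axes;
- $w(\ell)\notin\ell$, since otherwise $\tau_\ell\ge a_{w(\ell)}\ge q-3>1$.

**Step 4: through each point $p_\ell$ there pass many lines of flags.** The flag on $\ell\in\mathcal T$ is tiny damage on $\ell$ itself. We look at the center $P=p_\ell$ and show that it must be badly damaged. *Claim: for $\ell\in\mathcal T$ and $p=p_\ell$, taken as a center of $\ell$, we have $|Y_p|\ge q-1$ and $w(\ell)\notin Y_p$.*

Let $w=w(\ell)$. The line $x_w$ contains $w$ and $p$, so $wp=x_w$. As $(x_w,w)$ is not a flag, $w\notin Y_p$.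

Let $S\subseteq Y_p$ be a violator, $s=|S|$, and suppose $s\le q-2$. Since $|N_\ell(S)|\le s-1$, at least $(q-2)-(s-1)=q-1-s$ points $p'\in\ell^*\setminus\{p\}$ are not in $N_\ell(S)$. For such $p'$ and any $y\in S$ we have $(yp',p')\notin F$, because the only flag on $\ell$ is at $p$; hence $(yp',y)\in F$. Also $(yp,y)\in F$, because $y\in Y_p$. So
$$a_y\ge q-s\ge2\qquad(y\in S).$$
The points $p_{\ell'}$ with $\ell'\in\mathcal T$ have $a=1$, so they are not in $S\cup\{w\}$. Moreover $w\notin S$. Counting the flags at $w$, at the points of $S$, and at the points $p_{\ell'}$,
$$3q-4\ge a_w+\sum_{y\in S}a_y+|\mathcal T|\ge(q-3)+s(q-s)+(q-29),$$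
that is, $s(q-s)\le q+28$. If $2\le s\le q-2$, then $s(q-s)\ge2(q-2)$, so $2q-4\le q+28$ and $q\le32$, which is false.

So $s=1$ and $S=\{y\}$. Then $a_y=q-1$, $\Lambda_y=\{x_y\}$, and $N_\ell(y)=\emptyset$ because $S$ is a violator. Now $y\in W$ and $\ell$ is not of type (e1), so $x_y$ is not parallel to $\ell$ and meets it in a point $p''\in\ell^*$. We have $p''\ne p$, because $(yp,y)\in F$ while $(x_y,y)\notin F$. Since $p''\notin N_\ell(y)$ and $(x_y,y)\notin F$, it follows that $(x_y,p'')\in F$. This is a flag on $\ell$ at a point other than $p$, a contradiction.

So every violator in $Y_p$ has at least $q-1$ points, and $|Y_p|\ge q-1$.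

**Step 5: for some $w\in W$ all flags with line $x_w$ are deleted.** The many flags from Step 4 must be shared by the different centers $p_\ell$, and only the line $x_w$, which contains many of the points $p_\ell$, can be shared. *Claim: there is $w\in W$ with $o_w=q-1$.*

The flags at points of $W$ and the flags of the axes in $\mathcal T$ are disjoint, since $p_\ell\notin W$. So $|W|(q-3)+(q-29)\le3q-4$. If $|W|=3$, this gives $4q-38\le3q-4$, so $q\le34$, which is false. Hence $|W|\le2$. For $w\in W$ put $\mathcal T_w=\{\ell\in\mathcal T:w(\ell)=w\}$; these sets partition $\mathcal T$.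

*Nearly all of $\mathcal T$ belongs to one $w$.* Suppose $W=\{w,w'\}$ with $|\mathcal T_w|\ge|\mathcal T_{w'}|\ge1$. Since $|\mathcal T|\ge q-29\ge35$, we have $|\mathcal T_w|\ge2$. Let $p=p_\ell$ with $\ell\in\mathcal T_w$ and $p'=p_{\ell'}$ with $\ell'\in\mathcal T_{w'}$. By Step 4, the flags $(yp,y)$, $y\in Y_p$, number at least $q-1$. None is at $w$, and at most one is at $w'$, so at least $q-2$ of them are at neither $w$ nor $w'$. In the same way, with $w$ and $w'$ interchanged, there are at least $q-2$ flags at neither $w$ nor $w'$ whose line passes through $p'$. But at most $3q-4-2(q-3)=q+2$ flags of $F$ are at neither $w$ nor $w'$. So at least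
$$2(q-2)-(q+2)=q-6$$
of these flags have a line passing through both $p$ and $p'$, that is, have the line $pp'$. If $p_1\neq p_2$ are points $p_\ell$ with $\ell\in\mathcal T_w$ and the lines $p_1p'$ and $p_2p'$ were distinct, we would have $2(q-6)\le q+2$, so $q\le14$, which is false. So $p_1p'=p_2p'$, and $p'$ lies on the line $p_1p_2$, which is $x_w$ since $p_1,p_2\in x_w$. Also $p'\in x_{w'}$. Thus $p'$ is the single common point of $x_w$ and $x_{w'}$. Since $p'$ determines the axis $\ell'$, we get $|\mathcal T_{w'}|=1$.

So in all cases (one point in $W$; two points with one of the two sets empty; two points with both sets nonempty) some $w\in W$ satisfies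
$$k:=|\mathcal T_w|\ge|\mathcal T|-1\ge q-30 .$$

*Counting the flags.* Let $\ell\in\mathcal T_w$. Consider the flags $(yp_\ell,y)$ with $y\in Y_{p_\ell}$; there are at least $q-1$. Those with line $x_w$ number at most $o_w-1$, since the flag $(x_w,p_\ell)$ is at a point of $\ell$ and is not among them. So at least $(q-1)-(o_w-1)=q-o_w$ of them have other lines through $p_\ell$. They are not at $w$, because $w\notin Y_{p_\ell}$. For different $\ell\in\mathcal T_w$ we obtain disjoint sets of flags, since a line other than $x_w$ meets $x_w$ in at most one point and so passes through at most one of the points $p_\ell\in x_w$. Finally, flags at $w$ do not have the line $x_w$. So the flags at $w$, the flags with line $x_w$, and the $k$ sets just found are all disjoint: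
$$3q-4\ge a_w+o_w+k(q-o_w)=a_w+q+(k-1)(q-o_w)\ge(q-3)+q+(k-1)(q-o_w).$$
If $o_w\le q-2$, the right side is at least $2q-3+2(q-31)=4q-65$, so $q\le61$, contradicting $q\ge64$. Hence $o_w=q-1$.

**Step 6: the remaining flags are too few.** Write $v$ for the $w$ of Step 5. So $o_v=q-1$, and $a_v=q-1-\delta$ with $0\le\delta\le2$: up to two missing arcs, $v$ is isolated. The rest of $F$ is examined first from the axis $\ell_0=Ov$, the one axis from which isolating $v$ does no damage (Section 4.5), and then from a second, well-chosen axis.

*The view from $\ell_0$.* Let $Q$ be the set of flags of $F$ that are neither at $v$ nor have the line $x_v$. Flags at $v$ do not have the line $x_v$, so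
$$|Q|=3q-4-(q-1)-(q-1-\delta)=q-2+\delta\le q .$$
Let $h$ be the number of flags of $Q$ on $\ell_0$. Consider the $q-1$ centers $P\in C(\ell_0)\setminus\{v\}$. For $y\in Y_P$, the flag $(yP,y)$ is in $Q$ and not on $\ell_0$: we have $y\notin\ell_0$, so $y\ne v$, and $yP\ne x_v$ because $c_{\ell_0}(x_v)=v\ne P$. Since every $Y_P$ is nonempty,
$$q-1\le\sum_{P\ne v}|Y_P|\le q-2+\delta-h . \tag{3}$$
Hence $\delta\ge1$ and $h\le\delta-1\le1$. The sum in (3) exceeds the number $q-1$ of its terms by at most $\delta-h-1\le1$, so at least $q-2$ of these centers have $|Y_P|=1$.

*All these singletons are equal.* Let $P\ne v$ be a center with $Y_P=\{y\}$. Its violator is $\{y\}$, so $N_{\ell_0}(y)=\emptyset$. So for each of the $q-2$ points $p'\in\ell_0^*\setminus\{v\}$, either $(yp',y)\in F$, that is, $y\in Y_{p'}$, or $(yp',p')\in F$. A flag of the latter kind is on $\ell_0$, is not at $v$, and its line has center $p'\ne v$, so it is not $x_v$. Thus it is one of the $h\le1$ flags of $Q$ on $\ell_0$, and this happens for at most one $p'$. So $y\in Y_{p'}$ for at least $q-3$ centers $p'\ne v$. If two distinct points $y$ arose in this way, we would have $\sum_{P\ne v}|Y_P|\ge2(q-3)>q$,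 contradicting (3), whose right side is at most $q$. So there is one point $u\notin\ell_0$ such that $Y_P=\{u\}$ for at least $q-2$ centers $P\ne v$, and $N_{\ell_0}(u)=\emptyset$. The corresponding flags $(uP,u)$ are at least $q-2$ flags of $Q$ at $u$. Therefore

$$F \text{ consists of flags at } v,\ \text{flags with line } x_v,\ \text{flags at } u,\ \text{and a set } R \text{ of at most two other flags,} \tag{4}$$

since $|Q|-(q-2)\le2$.

*A line that still covers $v$.* We claim that there is a line $M\in\Lambda_v\setminus\{x_v\}$ with $M\ne x_u$. We have $|\Lambda_v\setminus\{x_v\}|=q-a_v-1=\delta\ge1$. So the claim could fail only if this set were $\{x_u\}$. Then $v\in x_u$, so $x_u=uv$, and $(x_u,v)\notin F$ since $x_u\in\Lambda_v$; also $(x_u,u)\notin F$, as always. But then $v\in N_{\ell_0}(u)$ by definition, contradicting $N_{\ell_0}(u)=\emptyset$.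

*A second axis.* Choose an axis $\ell$ different from $Ou$ and $Ov$ that contains no point of a flag of $R$, is parallel to neither $M$ nor $x_u$, and does not pass through the common point of $M$ and $x_u$ (if there is one). This excludes at most $2+2+2+1=7$ of the $q+1$ axes. By (4), every flag of $F$ on $\ell$ has the line $x_v$, because $u,v\notin\ell$ and no flag of $R$ is on $\ell$. Choose $P\in C(\ell)$ different from $c_\ell(x_v)$ and from the centers of the lines of the flags in $R$; this excludes at most $3$ of the $q$ centers. If $y\in Y_P$, the flag $(yP,y)$ has a line with center $P$, so its line is not $x_v$ and it is not in $R$. By (4) it is at $u$ or $v$. So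
$$Y_P\subseteq\{u,v\}.$$

Both points can be repaired. The point $r=M\cap\ell$ is in $\ell^*$ and $vr=M$. We have $(M,v)\notin F$ since $M\in\Lambda_v$, and $(M,r)\notin F$ since the flags on $\ell$ have the line $x_v\ne M$. So $r\in N_\ell(v)$. Similarly, $t=x_u\cap\ell$ is in $\ell^*$ and $ut=x_u$. We have $(x_u,u)\notin F$ as always, and $(x_u,t)\notin F$ since $x_u\ne x_v$. So $t\in N_\ell(u)$. Finally $r\ne t$, because $M\ne x_u$ and $\ell$ does not pass through their common point. Hence $|N_\ell(S)|\ge|S|$ for every $S\subseteq Y_P$, and $Y_P$ contains no violator, a contradiction.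

So no set of at most $3q-4$ arcs raises the domination number: $b(G_q)\ge3q-3$. With the upper bound from Lemma 0, $b(G_q)=3(q-1)=\frac32\Delta(G_q)$. This proves Theorem 2. $\blacksquare$

## 6. No linear bound with slope below $\frac32$

By Theorem 2, $b(G_q)-\Delta(G_q)=q-1$ for all prime powers $q\ge64$, so $b(G)-\Delta(G)$ is unbounded. Suppose that $b(G)\le c\,\Delta(G)+c'$ held for all digraphs with constants $c<\frac32$ and $c'$. For $G_q$ this says $3(q-1)\le2c(q-1)+c'$, that is, $(3-2c)(q-1)\le c'$. As $3-2c>0$, this fails for all large prime powers $q$. So the constant $\frac32$ in the Carlson–Develin bound $b(G)\le\frac32\Delta(G)$ cannot be lowered, even up to an additive constant, and even for digraphs without opposite arcs in which all in- and out-degrees are equal.
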